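
\newtheorem{theorem}{Theorem}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{corollary}[theorem]{Corollary}
\newtheorem{proposition}[theorem]{Proposition}

\title{Counting bipartite graphs that exclude a path and its bipartite complement}


\begin{abstract}
For fixed $t$, are there only $2^{O(n\log n)}$ bipartite graphs on $n$ labeled vertices that contain neither the path $P_t$ nor its bipartite complement as an induced subgraph? We show that the answer is negative for every $t\ge 10$: there are at least $2^{(1/8-o(1))\,n(\log_2 n)^2/\log_2\log_2 n}$ such graphs. The construction starts from the incidence graph of a tree-like family of sets and deletes arbitrary bijections at every level of the tree. Each vertex on one side then carries an unbounded number of independent pointers, while induced paths, both in the graph and in its bipartite complement, have at most nine vertices.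
\end{abstract}

\section{The question}

Throughout, $\log$ is the logarithm to base $2$. A \emph{bipartite graph} is a triple $G=(A,B,E)$, where $A\cup B$ is a partition of the vertex set and every edge in $E$ joins a vertex of $A$ to a vertex of $B$. The two sides are part of the data, and either side may be empty. The \emph{bipartite complement} of $G$ is $\overline{G}^{b}=(A,B,E')$, where for $a\in A$, $b\in B$ we have $ab\in E'$ if and only if $ab\notin E$. For a set $S$ of vertices, $G[S]$ is the bipartite graph with sides $A\cap S$, $B\cap S$ and all edges of $G$ inside $S$; thus $\overline{G}^{b}[S]=\overline{G[S]}^{b}$. We say that $G$ \emph{contains} $H=(A_H,B_H,E_H)$ as an induced subgraph if for some $S$ there is an isomorphism from $G[S]$ onto $H$ that maps the two sides of $G[S]$ onto the two sides of $H$, in either order.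

Let $P_t$ be the path on $t$ vertices. It is connected, so its bipartition is unique up to swapping the sides. Hence $G$ contains $P_t$ if and only if it has an induced path on $t$ vertices in the usual sense. Likewise $G$ contains $\overline{P_t}^{b}$ if and only if $\overline{G}^{b}$ has an induced path on $t$ vertices. So excluding the pair $P_t,\overline{P_t}^{b}$ means that
\begin{equation}\label{eq:both}
\text{neither } G \text{ nor } \overline{G}^{b} \text{ has an induced path on } t \text{ vertices.}
\end{equation}

Let $N_t(n)$ be the number of bipartite graphs with vertex set $\{1,\dots,n\}$ that contain neither $P_t$ nor $\overline{P_t}^{b}$. The following question is posed in \cite[Problem 9.0.13]{BIRS}: \emph{is $N_t(n)=2^{O(n\log n)}$ for every fixed $t$?} That is, is there for every $t$ a constant $c_t$ with $N_t(n)\le 2^{c_tn\log n}$ for all sufficiently large $n$? Forgetting the bipartition changes the count by a factor of at most $2^n$, which is irrelevant here.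

\paragraph{Why $n\log n$.} A vertex can name another vertex with about $\log n$ bits. So $2^{O(n\log n)}$ is what one gets when a graph can be described by a bounded number of pointers per vertex. This happens for $t=4$. If two vertices of a bipartite graph lie on opposite sides of one component and are not adjacent, then a shortest path between them has odd length at least $3$ and contains an induced $P_4$. Hence every component of a $P_4$-free bipartite graph is complete bipartite, the graph is determined by its sides and its components, and $N_4(n)\le 2^n n^n$. For $t\ge6$ the order $n\log n$ in the exponent cannot be improved. Indeed, a graph of maximum degree at most $1$ contains neither $P_t$ nor $\overline{P_t}^{b}$, because in $\overline{P_t}^{b}$ the first vertex of the path is adjacent to all but one of the at least three vertices on the opposite side. Counting matchings of size $\lfloor n/2\rfloor$ between two fixed sides of sizes $\lfloor n/2\rfloor$ and $\lceil n/2\rceil$ gives $N_t(n)\ge\lfloor n/2\rfloor!$.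

To exceed $2^{O(n\log n)}$, a natural attempt is to let a vertex carry more and more independent pointers, and independent pointers tend to produce long paths. For example, if $f,g:A\to B$ are bijections, each $a$ is joined to $f(a)$ and $g(a)$, and $g^{-1}f$ permutes the elements of $A$ in a single cycle, where $|A|\ge2$, then the graph is a single cycle through all vertices. So one might guess that excluding a long path in $G$ and in $\overline{G}^{b}$ leaves room for boundedly many pointers only. This guess is wrong.

\begin{theorem}\label{thm:main}
For every $t\ge 10$, as $n\to\infty$,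
\[
\log N_t(n)\ \ge\ \Big(\frac18-o(1)\Big)\,\frac{n(\log n)^2}{\log\log n}.
\]
Hence for $t\ge10$ there is no constant $c_t$ with $N_t(n)\le 2^{c_tn\log n}$ for all large $n$.
\end{theorem}

For $t\le 7$ the answer is positive, by a theorem of Lozin and Zamaraev \cite{LZ}; see Section~\ref{sec:range}. We do not settle $t\in\{8,9\}$.

The proof constructs graphs in which each vertex of $A$ carries $k$ pointers, with $k\to\infty$, and in which no induced path of $G$ or of $\overline{G}^{b}$ has more than nine vertices. Section~\ref{sec:constr} develops the construction from the case of one pointer, Sections~\ref{sec:G} and~\ref{sec:Gbar} bound the induced paths, and Section~\ref{sec:count} counts.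

\section{Pointers on a tree}\label{sec:constr}

\subsection{One level}

Let $A$ be the disjoint union of sets $A_1,\dots,A_d$ of size $m$, let $L$ be another set of size $m$, and let $f:A\to L$ restrict to a bijection from each $A_x$ onto $L$. Join $a\in A$ to \emph{every vertex of $L$ except $f(a)$}. There are $(m!)^d$ choices for $f$, so each vertex of $A$ carries about $\log m$ bits.

Induced paths are short. The bipartite complement is a disjoint union of stars, one centered at each $b\in L$, so its induced paths have at most three vertices. In the graph itself, let $Q$ be an induced path that meets $A$, and let $y$ be the number of its vertices in $L$. A vertex of $A$ on $Q$ is adjacent to at least $y-1$ vertices of $Q$, and a vertex of a path has degree at most $2$; so $y\le3$. If $y\le2$, then $Q$ has at most five vertices, since the two sides alternate. If $y=3$, then every vertex of $A$ on $Q$ has exactly two neighbors on $Q$, so both ends of $Q$ lie in $L$ and again $Q$ has five vertices.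

So one pointer per vertex is harmless. We now nest this picture: each $A_x$ is subdivided again and receives its own set $L_x$ and its own pointers, and so on.

\subsection{The construction}

Let $d,k,m\ge1$ be integers. A \emph{node} is a word $v$ over $\{1,\dots,d\}$ of length $|v|\le k$; the empty word is $\emptyset$. Nodes are ordered by the prefix relation, and two nodes are \emph{comparable} if one is a prefix of the other (every word is a prefix of itself). Put
\[
A=\{1,\dots,d\}^k\times\{1,\dots,m\},\qquad
A_v=\{(w,\sigma)\in A:\ v\text{ is a prefix of }w\}.
\]
Two prefixes of the same word are comparable, so the sets $A_v$ form a laminar family: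
\begin{equation}\label{eq:laminar}
A_u\cap A_v\neq\emptyset\ \Rightarrow\ u,v \text{ are comparable};\qquad
u\text{ a prefix of }v\ \Rightarrow\ A_v\subseteq A_u .
\end{equation}
If $|v|<k$, then $A_v$ is the disjoint union of its \emph{child classes} $A_{v1},\dots,A_{vd}$, each of size
\[
M_{|v|}:=d^{\,k-|v|-1}m .
\]
We also call these the child classes of the node $v$. For each node $v$ with $|v|<k$ let $L_v$ be a set of size $M_{|v|}$, all these sets disjoint from each other and from $A$. Let $B$ be their union. Choose for each such $v$ a map
\[
f_v:A_v\to L_v\quad\text{whose restriction to each child class of } v \text{ is a bijection onto } L_v .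
\]
We call $f_v(a)$ the \emph{pointer} of $a$ at $v$; thus each $a=(w,\sigma)\in A$ has $k$ pointers, one at each proper prefix of $w$. Let $G=G(f)$ be the bipartite graph with sides $A,B$ in which, for $a\in A$ and $b\in L_v$,
\[
ab\in E\iff a\in A_v\ \text{ and }\ f_v(a)\neq b .
\]
See Figure~\ref{fig:tree}. For $b\in L_v$ the definition says:
\begin{itemize}
\item[(F1)] in each child class of $v$, exactly one vertex is non-adjacent to $b$;
\item[(F2)] each $a\in A_v$ is non-adjacent to exactly one vertex of $L_v$, namely $f_v(a)$;
\item[(F3)] $b$ has no neighbor outside $A_v$.
\end{itemize}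
In the bipartite complement, $a\in A$ and $b\in L_v$ are adjacent if and only if
\begin{equation}\label{eq:comp}
a\notin A_v\quad\text{or}\quad f_v(a)=b .
\end{equation}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[x=1cm,y=1cm]
\draw (2.4,3) rectangle (6.6,3.5); \node[right] at (6.7,3.25) {$L_\emptyset$};
\draw (1.1,1.5) rectangle (3.1,2); \node[left] at (1.0,1.75) {$L_1$};
\draw (5.9,1.5) rectangle (7.9,2); \node[right] at (8.0,1.75) {$L_2$};
\draw (0,0) rectangle (2,0.5); \node at (1,-0.35) {$A_{11}$};
\draw (2.2,0) rectangle (4.2,0.5); \node at (3.2,-0.35) {$A_{12}$};
\draw (4.8,0) rectangle (6.8,0.5); \node at (5.8,-0.35) {$A_{21}$};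
\draw (7,0) rectangle (9,0.5); \node at (8,-0.35) {$A_{22}$};
\draw[gray] (4.5,3)--(2.1,2) (4.5,3)--(6.9,2);
\draw[gray] (2.1,1.5)--(1,0.5) (2.1,1.5)--(3.2,0.5) (6.9,1.5)--(5.8,0.5) (6.9,1.5)--(8,0.5);
\fill (3.7,0.25) circle (1.6pt); \node[left] at (3.7,0.25) {$a$};
\fill (2.8,1.75) circle (1.6pt);
\fill (4.0,3.25) circle (1.6pt);
\draw[dashed] (3.7,0.25)--(2.8,1.75);
\draw[dashed] (3.7,0.25)--(4.0,3.25);
\end{tikzpicture}
\caption{The construction for $d=k=2$. Gray lines show the tree, not edges of the graph. A vertex of $L_v$ is joined to all points of $A$ below $v$, except one point in each of the two child classes of $v$, and to no other points. Dashed lines join a point $a\in A_{12}$ to its two pointers, in $L_1$ and in $L_\emptyset$; these are the only vertices of $L_1\cup L_\emptyset$ not adjacent to $a$. No vertex of $L_2$ is adjacent to $a$.}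
\label{fig:tree}
\end{figure}

\subsection{What the tree and the deleted bijections do}\label{sec:why}

Suppose first that we simply \emph{join} $a\in A_v$ to $f_v(a)$, for all $v$ and all $a$, with no other edges. This graph carries the same information, but it contains long induced paths when $d\ge2$. Put $w_0=\emptyset$ and choose $a_0\in A$. Given $a_i\in A_{w_i}$ with $|w_i|=i<k$, let $b_i=f_{w_i}(a_i)$, choose a child $w_{i+1}$ of $w_i$ with $a_i\notin A_{w_{i+1}}$, and let $a_{i+1}$ be the vertex of $A_{w_{i+1}}$ with $f_{w_i}(a_{i+1})=b_i$. Now fix $i$. For $j>i$ we have $a_j\in A_{w_{i+1}}$, where $b_i$ has only one neighbor, $a_{i+1}$. For $j<i$ we have $a_j\notin A_{w_{j+1}}\supseteq A_{w_i}$, so $a_j$ is not adjacent to $b_i$. Hence $a_0b_0a_1b_1\cdots b_{k-1}a_k$ is an induced path on $2k+1$ vertices.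

Compare the graph $G(f)$ on the same vertices. In $\overline{G}^{b}$ the pointer edges are still present, but by \eqref{eq:comp} the vertex $b_i$ is also adjacent to every $a_j$ with $j<i$. Already for $k=2$ the path $a_0b_0a_1b_1a_2$ acquires the chord $b_1a_0$. In $G$ the vertex $b_i$ is adjacent to exactly those $a_j$ with $j\ge i+2$. When $k$ is large, in both graphs most $b_i$ have far more than the two neighbors that a path allows. This is the principle of the two proofs below. In $G$, a vertex of $L_v$ misses only one vertex in each child class of $v$, so a path through it has few vertices in each child class. In $\overline{G}^{b}$, it is adjacent to all vertices of $A$ not below $v$, so a path through it has at most two vertices of $A$ that are not below $v$.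

The injectivity of $f_v$ on child classes is essential. Suppose that $f_v$ could be an arbitrary map, with $|L_v|\ge2$ for all $v$ and $d\ge2$. Take nodes $w_i$ and vertices $a_i\in A_{w_i}\setminus A_{w_{i+1}}$ for $i<k$, and $a_k\in A_{w_k}$, where $w_0=\emptyset$ and $w_{i+1}$ is a child of $w_i$. Choose distinct $b_i,b_i'\in L_{w_i}$, and let $f_{w_i}$ take the value $b_i'$ on $\{a_i,a_{i+1}\}$ and $b_i$ elsewhere. Then the neighbors of $b_i$ in $G$ are exactly $a_i$ and $a_{i+1}$, and the long induced path is back.

\medskip
For both graphs we bound the number of vertices of a path on the side $A$ by four. In Sections~\ref{sec:G} and~\ref{sec:Gbar}, for an induced path $Q$ of $G$ or of $\overline{G}^{b}$, we write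
\[
Z=V(Q)\cap A,\qquad Y=V(Q)\cap B,\qquad V_Y=\{v:\ L_v\cap Y\neq\emptyset\}.
\]
Every vertex of $Q$ has at most two neighbors in $Q$; this is used constantly.

\section{Induced paths in the graph}\label{sec:G}

In $G$ the vertices of $L_v$ see nothing outside $A_v$. A path that meets $B$ is therefore confined to the part of the tree below its highest node. There we look at the vertices of $Y$ at this node. Two of them together already see all of $Z$. A single one misses at most one vertex of $Z$ in each child class, and connectivity allows $Z$ to meet at most two child classes.

\begin{lemma}\label{lem:G}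
If $Q$ is an induced path of $G$, then $|Z|\le4$.
\end{lemma}

\begin{proof}
If $Y=\emptyset$, then $|Z|\le1$. Otherwise let $v$ be an element of $V_Y$ of minimum length.

\emph{All of $Q$ lies below $v$.} Let $H$ be the set of vertices of $Q$ that belong to $A_v$, or to some $L_u$ with $v$ a prefix of $u$. If $a\in Z\cap A_v$ is adjacent to $b\in Y\cap L_u$, then $a\in A_u$ by (F3). So $u$ and $v$ are comparable by \eqref{eq:laminar}, and since $u\in V_Y$ and hence $|v|\le|u|$, $v$ is a prefix of $u$; thus $b\in H$. Conversely, if $b\in H\cap L_u$, then its neighbors lie in $A_u\subseteq A_v$. Hence no edge of $Q$ leaves $H$. As $H$ contains $L_v\cap Y\ne\emptyset$ and $Q$ is connected, $H=V(Q)$. So $Z\subseteq A_v$, and $v$ is a prefix of every node in $V_Y$.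

\emph{Case 1: $L_v\cap Y$ contains two vertices $b\neq b'$.} By (F2) each $a\in Z$ is adjacent to $b$ or to $b'$. Each of $b,b'$ has at most two neighbors in $Q$, so $|Z|\le 4$.

\emph{Case 2: $L_v\cap Y=\{b\}$.} Removing $b$ separates the child classes. To make this precise, for $x\in\{1,\dots,d\}$ let $S_x$ consist of the vertices in $Z\cap A_{vx}$ and of those $y\in Y$ that lie in some $L_u$ with $vx$ a prefix of $u$. Every vertex of $Q$ except $b$ lies in exactly one $S_x$: for vertices of $Z$ because $Z\subseteq A_v$, and for $y\in Y\setminus\{b\}$ with $y\in L_u$ because $v$ is a prefix of $u$ and $u\ne v$. If $y\in S_x\cap L_u$, then the neighbors of $y$ lie in $A_u\subseteq A_{vx}$; so no edge joins two different sets $S_x$. Since $Q$ is connected, each nonempty $S_x$ contains a neighbor of $b$, which necessarily lies in $Z\cap A_{vx}$. Let $n_x$ be the number of neighbors of $b$ in $Z\cap A_{vx}$. Then $n_x\ge1$ whenever $S_x\neq\emptyset$, and $\sum_x n_x\le2$, so at most two of the sets $S_x$ are nonempty. By (F1),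
\[
|Z\cap A_{vx}|\le n_x+1 .
\]
If no $S_x$ is nonempty, then $Z=\emptyset$. If exactly one is, then $|Z|\le 2+1=3$. If two are, then $n_x=1$ for both and $|Z|\le2+2=4$.
\end{proof}

\section{Induced paths in the bipartite complement}\label{sec:Gbar}

In $\overline{G}^{b}$ connectivity no longer confines anything, since vertices of $L_v$ see all of $A\setminus A_v$. But this strong adjacency forces all but at most two vertices of $Z$ into each $A_v$ with $v\in V_Y$, so that, for long paths, the nodes involved form a chain. Then we look at the \emph{lowest} node $v$ of the chain. Seen from a higher node, $A_v$ lies inside a single child class, where pointers are injective; so every vertex of $Y$ belonging to a higher node has at most one neighbor in $Z\cap A_v$. The path must therefore keep returning to the at most two vertices of $Z\setminus A_v$, which have too few neighbors for this.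

\begin{lemma}\label{lem:Gbar}
If $Q$ is an induced path of $\overline{G}^{b}$, then $|Z|\le4$.
\end{lemma}

\begin{proof}
In this proof, adjacency refers to $\overline{G}^{b}$, as described in \eqref{eq:comp}. Suppose that $s:=|Z|\ge5$. Let $z_1,\dots,z_s$ be the vertices of $Z$ in their order along $Q$. Since the sides alternate, there are distinct vertices $y_1,\dots,y_{s-1}\in Y$ such that $y_i$ is adjacent to $z_i$ and $z_{i+1}$. In particular $V_Y\ne\emptyset$.

\emph{The nodes form a chain.} A vertex of $Y\cap L_v$ is adjacent to all of $Z\setminus A_v$, so
\[
|Z\setminus A_v|\le2\qquad\text{for every } v\in V_Y .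
\]
For $u,v\in V_Y$ it follows that $|Z\cap A_u\cap A_v|\ge s-4\ge1$, and so $u,v$ are comparable by \eqref{eq:laminar}. Thus $V_Y$ is a chain in the prefix order. Let $v$ be its longest element, and split $Z$ into
\[
U=Z\setminus A_v,\qquad Z'=Z\cap A_v ,\qquad\text{where } |U|\le2 .
\]
We record three facts.
\begin{itemize}
\item[(a)] \emph{If $u\in V_Y$ and $u\neq v$, then each $b\in L_u$ has at most one neighbor in $Z'$.} Indeed, $u$ is a proper prefix of $v$, so $Z'\subseteq A_v$ lies in a single child class of $u$. Inside $A_u$, the neighbors $a$ of $b$ are those with $f_u(a)=b$, and $f_u$ is injective on child classes.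
\item[(b)] \emph{Each $b\in L_v\cap Y$ is adjacent to all of $U$}, by \eqref{eq:comp}.
\item[(c)] \emph{Each $a\in Z'$ has at most one neighbor in $L_v$}, namely $f_v(a)$.
\end{itemize}

\emph{Case 1: $U=\emptyset$.} Then $Z'=Z$, and each $y_i$ has two neighbors in $Z'$. By (a), every $y_i$ lies in $L_v$. Now $y_1\ne y_2$ are two neighbors of $z_2\in Z'$ in $L_v$, contrary to (c).

\emph{Case 2: $U\neq\emptyset$.} We first show that every $b\in Y$ has at most one neighbor in $Z'$. If $b\notin L_v$, this is (a). If $b\in L_v$, then $b$ has at least one neighbor in $U$ by (b), and at most two neighbors in $Z$ in all. Hence each of the $s-1\ge4$ vertices $y_i$, having two neighbors in $Z$, has at least one in $U$. This accounts for at least $s-1\ge4$ distinct edges of $Q$ that meet $U$. On the other hand, at most $2|U|\le4$ edges of $Q$ meet $U$. So $|U|=2$, $s=5$, and exactly four edges of $Q$ meet $U$, one at each of $y_1,\dots,y_4$. In particular no vertex of $Y$ has two neighbors in $U$. But a vertex $b_0\in L_v\cap Y$, which exists since $v\in V_Y$, is adjacent to both vertices of $U$ by (b). This is a contradiction.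
\end{proof}

\begin{corollary}\label{cor:nine}
For all $d,k,m$ and all choices of the maps $f_v$, the graph $G(f)$ contains neither $P_{10}$ nor $\overline{P_{10}}^{b}$.
\end{corollary}

\begin{proof}
By Lemmas~\ref{lem:G} and~\ref{lem:Gbar}, an induced path of $G(f)$ or of its bipartite complement has at most four vertices in $A$. Since the sides alternate, it has at most five in $B$, hence at most nine vertices in total. The claim follows by \eqref{eq:both}.
\end{proof}

\section{Counting}\label{sec:count}

\subsection{The number of graphs, and the choice of the parameters}

Put $N=|A|=d^km$. Fix the vertex set, the set $A$ with its classes $A_v$, and the sets $L_v$. Distinct families $(f_v)$ give distinct graphs, because $f_v(a)$ is recovered from the graph as the unique vertex of $L_v$ that is not adjacent to $a\in A_v$. There are $d^i$ nodes of length $i<k$, and for each there are $(M_i!)^d$ choices of $f_v$. Since $d^{i+1}M_i=N$ and $M!\ge(M/e)^M$, the number of graphs is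
\begin{equation}\label{eq:number}
\prod_{i=0}^{k-1}(M_i!)^{d^{i+1}}\ \ge\ \prod_{i=0}^{k-1}\Big(\frac{M_i}{e}\Big)^{N}.
\end{equation}
So each of the $N$ vertices of $A$ carries about $\log M_i$ bits at level $i$. The price is the size of the other side:
\[
|B|=\sum_{i=0}^{k-1}d^i\cdot d^{\,k-i-1}m=k\,d^{k-1}m=\frac kd\,N .
\]
Here the freedom in $d$ matters. For $d=2$, $m=1$ we have $N=2^k$ and $|B|=kN/2$, and the logarithm of the left side of \eqref{eq:number} is at most $N\sum_i\log M_i\le Nk^2/2$. With $n=|A|+|B|\ge kN/2$ vertices, this is at most $kn\le n\log n$, and nothing is gained. The side $B$ stops dominating when $d\ge k$, and larger $d$ means fewer levels for a given $N$. The path bounds do not depend on $d$, so we take $d=k$.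

\begin{proposition}\label{prop:2N}
Let $k,m\ge1$ and $N=k^km$. Then
\[
\log N_{10}(2N)\ \ge\ N\Big(\frac{k(k-1)}2\log k-k\log e\Big).
\]
\end{proposition}

\begin{proof}
With $d=k$ we have $|A|=|B|=N$. Label the vertices of the construction by $1,\dots,2N$, in a fixed way. By Corollary~\ref{cor:nine}, all graphs counted in \eqref{eq:number} are counted by $N_{10}(2N)$. Since $M_i=k^{k-i-1}m\ge k^{k-i-1}$, the logarithm of the right side of \eqref{eq:number} is at least
\[
N\sum_{i=0}^{k-1}\big((k-i-1)\log k-\log e\big)=N\Big(\frac{k(k-1)}2\log k-k\log e\Big). \qedhere
\]
\end{proof}

\subsection{All values of \texorpdfstring{$n$}{n}}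

The proposition covers only the numbers $2k^km$. The others follow by monotonicity.

\begin{lemma}\label{lem:mono}
$N_{10}(n+1)\ge N_{10}(n)$ for all $n\ge1$.
\end{lemma}

\begin{proof}
Let $G$ be a graph counted by $N_{10}(n)$. Add a vertex $n+1$ on the same side as $n$ and with the same neighborhood. The old graph is recovered by deleting $n+1$, so this map is injective. It remains to see that the new graph contains neither $P_{10}$ nor $\overline{P_{10}}^{b}$.

Two distinct vertices on one side of $P_{10}$ have distinct neighborhoods. Indeed, number the vertices $1,\dots,10$ along the path, and let $i<j$ have the same parity. If $i\ge2$, then $i-1$ is a neighbor of $i$ but not of $j$. If $i=1$, then $j$ is odd, so $3\le j\le9$ and $j$ has two neighbors while $i$ has one. The same distinctness then holds in $\overline{P_{10}}^{b}$. Hence an induced copy of either graph in the new graph contains at most one of the vertices $n,n+1$, as these lie on one side and have equal neighborhoods. If it contains $n+1$, we replace $n+1$ by $n$. In every case we obtain a copy in $G$, which is impossible.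
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Since $P_{10}$ is an induced subgraph of $P_t$ for $t\ge10$, and hence $\overline{P_{10}}^{b}$ is an induced subgraph of $\overline{P_t}^{b}$, we have $N_t(n)\ge N_{10}(n)$. So it suffices to treat $t=10$.

Given large $n$, let $k$ be maximal with $2k^k\le n$, let $m=\lfloor n/(2k^k)\rfloor\ge1$, and let $N=k^km$. Then
\[
2N\le n<2k^k(m+1)\le4N .
\]
As $n\to\infty$ we have $k\to\infty$, so the bracket in Proposition~\ref{prop:2N} is positive for large $n$. By Lemma~\ref{lem:mono}, Proposition~\ref{prop:2N} and $N>n/4$,
\[
\log N_{10}(n)\ \ge\ \log N_{10}(2N)\ \ge\ \frac n4\Big(\frac{k(k-1)}2\log k-k\log e\Big)=\Big(\frac18-o(1)\Big)n\,k^2\log k .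
\]
From $2k^k\le n<2(k+1)^{k+1}$ we get
\[
1+k\log k\le\log n<1+(k+1)\log(k+1),
\]
so $\log n=(1+o(1))k\log k$. Taking logarithms once more, $\log\log n=\log k+\log\log k+o(1)=(1+o(1))\log k$. Therefore
\[
k^2\log k=\frac{(k\log k)^2}{\log k}=(1+o(1))\,\frac{(\log n)^2}{\log\log n},
\]
which proves the lower bound. Divided by $n\log n$, the bound is of order $\log n/\log\log n$, which is unbounded; so no constant $c_t$ exists.
\end{proof}

\section{The range of \texorpdfstring{$t$}{t}, and a consequence}\label{sec:range}

\paragraph{Small $t$.} Lozin and Zamaraev \cite{LZ} proved that there are $n^{\Theta(n)}$ labeled $P_7$-free bipartite graphs on $n$ vertices. For $t\le7$ every graph counted by $N_t(n)$ has no induced $P_t$, hence no induced $P_7$, and the choice of the bipartition costs a factor of at most $2^n$. So $N_t(n)=2^{O(n\log n)}$ for $t\le7$. Together with Theorem~\ref{thm:main}, the answer to the question is \emph{yes} for $t\le7$ and \emph{no} for $t\ge10$.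

\paragraph{The construction contains $P_9$.} The number $10$ in Corollary~\ref{cor:nine} cannot be lowered.

\begin{proposition}\label{prop:P9}
Let $k\ge3$ and $d\ge2$, and suppose that $|L_u|\ge3$ for $|u|=1$ and $|L_u|\ge2$ for $|u|=2$. Then $G(f)$ contains $P_9$, for every choice of the maps $f_v$.
\end{proposition}

\begin{proof}
The path realizes the extreme situation in Case~2 of Lemma~\ref{lem:G}: a vertex $b$ of the root set $L_\emptyset$ is in its middle, and it has two vertices of $A$ in each of two child classes. Let $b\in L_\emptyset$, and let $x\ne y$ be two letters. Let $p_1\in A_x$ and $p_4\in A_y$ be the vertices with $f_\emptyset(p_1)=f_\emptyset(p_4)=b$. Choose $p_2\in A_x$ in a child class of the node $x$ other than that of $p_1$, and $p_3\in A_y$ in a child class of the node $y$ other than that of $p_4$. Choose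
\[
\ell\in L_x\setminus\{f_x(p_1),f_x(p_2)\},\qquad \ell'\in L_y\setminus\{f_y(p_3),f_y(p_4)\}.
\]
Let $u,u'$ be the nodes of length $2$ with $p_1\in A_u$ and $p_4\in A_{u'}$, and choose $\ell_0\in L_u\setminus\{f_u(p_1)\}$ and $\ell_4\in L_{u'}\setminus\{f_{u'}(p_4)\}$. We claim that
\[
\ell_0\;p_1\;\ell\;p_2\;b\;p_3\;\ell'\;p_4\;\ell_4
\]
is an induced path. It suffices to find the neighbors of each vertex of $B$ among $p_1,\dots,p_4$.
\begin{itemize}
\item $b$: it misses exactly one vertex of $A_x$, namely $p_1$, and exactly one of $A_y$, namely $p_4$. So its neighbors are $p_2,p_3$.
\item $\ell$: it is adjacent to $p_1,p_2$ by its choice, and not to $p_3,p_4\notin A_x$. In the same way, $\ell'$ has neighbors $p_3,p_4$.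
\item $\ell_0$: it is adjacent to $p_1$ by its choice. By the choice of $p_2$ we have $p_2\notin A_u$, and $p_3,p_4\notin A_x\supseteq A_u$; so $p_1$ is its only neighbor. In the same way, $p_4$ is the only neighbor of $\ell_4$. \qedhere
\end{itemize}
\end{proof}

For $d=k\ge4$, as in the proof of Theorem~\ref{thm:main} for large $n$, we have $M_1\ge k^{k-2}\ge16$ and $M_2\ge k^{k-3}\ge4$. So all graphs $G(f)$ used there contain $P_9$.

\paragraph{Isomorphism types and labeling schemes.} An isomorphism type, with the sides allowed to be swapped, accounts for at most $2\cdot n!=2^{O(n\log n)}$ of the graphs counted by $N_t(n)$. So for $t\ge10$ even the number of isomorphism types is $2^{\Omega(n(\log n)^2/\log\log n)}=2^{\omega(n\log n)}$.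

An \emph{adjacency labeling scheme} for a class of graphs assigns to the vertices of each graph of the class binary labels, such that whether two vertices are adjacent is determined by their two labels, through a rule that depends only on the class. Suppose that, for large $n$, labels of at most $c\log n$ bits sufficed for all $n$-vertex members of the class of $\{P_t,\overline{P_t}^{b}\}$-free bipartite graphs. Then a member with vertex set $\{1,\dots,n\}$ would be determined by its sides and its $n$ labels, so $N_t(n)\le 2^n\cdot2^{n(c\log n+1)}$. By Theorem~\ref{thm:main} this is false for $t\ge10$ and large $n$. Thus for $t\ge10$ this class, although closed under taking induced subgraphs, has no adjacency labeling scheme with $O(\log n)$-bit labels.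

\begin{thebibliography}{9}
\bibitem{BIRS}
\emph{Banff International Research Station Proceedings 2022},
\texttt{http://www.birs.ca/files/publications/}\\
\texttt{proceedings/birs\_2022\_proceedings.pdf}.

\bibitem{LZ}
Lozin and Zamaraev,
\emph{The structure and the number of $P_7$-free bipartite graphs},
European J. Combin., 2017.
\end{thebibliography}

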